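\title{Topological subdivisions of Buchsbaum complexes do not decrease the $h$-vector}

\begin{abstract}
We prove a conjecture of Kalai and Stanley: if $\Delta'$ is a topological subdivision of a simplicial complex $\Delta$ that is Buchsbaum over a field $k$, then $h_i(\Delta')\ge h_i(\Delta)$ for all $i$. The proof pulls an explicit pairing back along a simplicial map $s\colon\Delta'\to\Delta$, places the vertices of $\Delta'$ at $p_{s(u)}+tq_u$, and shows that the facets collapsed by $s$ contribute nothing as $t\to0$. The same method gives inequalities for acyclic carrier maps between Cohen--Macaulay complexes and for maps of nonzero degree between homology manifolds.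
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Throughout, $k$ is a field and simplicial complexes are finite and contain the empty face. A face $F$ has dimension $|F|-1$, the simplex $2^F$ consists of all subsets of $F$, a \emph{facet} is a maximal face, and a complex is \emph{pure} if all its facets have the same dimension. The \emph{link} of $F\in\Delta$ is $\operatorname{lk}_\Delta F=\{E\in\Delta: E\cap F=\emptyset,\ E\cup F\in\Delta\}$. We put $\beta_j(\Delta)=\dim_k\tilde H_j(\Delta;k)$; the complex $\{\emptyset\}$ has $\beta_{-1}=1$.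

Let $\Delta$ have dimension $d-1$ and $f_{i-1}$ faces of dimension $i-1$, so $f_{-1}=1$. Its \emph{$h$-vector} $h(\Delta)=(h_0,\dots,h_d)$ is defined by
\[
h(\Delta,x)=\sum_{i=0}^d f_{i-1}x^i(1-x)^{d-i}=\sum_{i=0}^d h_i(\Delta)x^i ,
\]
and $h(\Delta')\ge h(\Delta)$ means $h_i(\Delta')\ge h_i(\Delta)$ for all $i$. Substituting $x=y/(1+y)$ gives $\sum_i f_{i-1}y^i=\sum_i h_iy^i(1+y)^{d-i}$. So the face numbers are combinations of the $h_i$ with nonnegative coefficients, and an inequality between $h$-vectors implies the inequality between face numbers. A simplex has $h=(1,0,\dots,0)$, and in general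
\begin{equation}\label{eq:ends}
h_0=1,\qquad h_1=f_0-d,\qquad h_d=\sum_j(-1)^{d-1-j}\beta_j(\Delta),
\end{equation}
the last because $h_d=(-1)^{d-1}\sum_i(-1)^{i-1}f_{i-1}$ is a reduced Euler characteristic up to sign.

A complex $\Delta$ is \emph{Cohen--Macaulay} over $k$ if $\tilde H_j(\operatorname{lk}_\Delta F;k)=0$ for every face $F$, including $F=\emptyset$, and every $j<\dim\operatorname{lk}_\Delta F$. A pure complex is \emph{Buchsbaum} over $k$ if $\operatorname{lk}_\Delta F$ is Cohen--Macaulay for every face $F\ne\emptyset$. Thus a Buchsbaum complex is Cohen--Macaulay locally but may have arbitrary global homology. Two disjoint edges form a Buchsbaum complex that is not Cohen--Macaulay; its $h$-vector is $(1,2,-1)$.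

\begin{definition}\label{def:subdiv}
A \emph{topological subdivision} of $\Delta$ is a complex $\Delta'$ with a map $\sigma\colon\Delta'\to\Delta$ such that for every $F\in\Delta$:
\begin{itemize}
\item[(a)] $\Delta'_F:=\sigma^{-1}(2^F)$ is a subcomplex whose geometric realization is homeomorphic to a ball of dimension $\dim F$;
\item[(b)] $\sigma^{-1}(F)$ is the set of interior faces of this ball, that is, of faces not contained in its boundary sphere.
\end{itemize}
For $F=\emptyset$ this reads $\sigma^{-1}(\emptyset)=\{\emptyset\}$. The subdivision is \emph{quasi-geometric} if there are no faces $G\in\Delta'$ and $F\in\Delta$ with $\dim F<\dim G$ such that $\sigma(u)\subseteq F$ for every vertex $u$ of $G$.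
\end{definition}

One thinks of $\Delta'_F$ as the part of $\Delta'$ that subdivides $F$, and of $\sigma(G)$ as the smallest face of $\Delta$ that carries $G$. Does subdividing increase the $h$-vector? At the ends, \eqref{eq:ends} says yes: every vertex $i$ of $\Delta$ survives as the single vertex of $\Delta'_{\{i\}}$, so $h_1$ does not decrease, and $h_d$ does not change because $|\Delta'|\cong|\Delta|$ (Lemma~\ref{lem:top}). The question has content from $d=3$ on. The first example shows what must be assumed about $\Delta$.

\begin{example}\label{ex:join}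
The join $C*L=\{E\cup F:E\in C,\ F\in L\}$ of complexes on disjoint vertex sets has $h(C*L,x)=h(C,x)\,h(L,x)$, since the polynomials $\sum_i f_{i-1}y^i$ multiply and the numbers $d$ add. Let $P$ be the path $a,m,b$, with $h(P,x)=1+x$, and let $\Delta=2^{\{a,b\}}*L$ and $\Delta'=P*L$, with $\sigma(G)=G$ if $m\notin G$ and $\sigma(G)=(G\setminus m)\cup\{a,b\}$ if $m\in G$. This is the stellar subdivision of the edge $ab$, and it is a topological subdivision: $\Delta'_F=2^F$ if $\{a,b\}\not\subseteq F$, and for $F=\{a,b\}\cup E$ the ball $\Delta'_F=P*2^E$ has the interior faces $mE$, $amE$, $mbE$. Here $h(\Delta',x)-h(\Delta,x)=x\,h(L,x)$. If $L$ consists of two disjoint edges, then $\Delta$ is a pair of tetrahedra meeting in an edge, it is pure, and $h_3$ drops from $0$ to $-1$. If $\Delta$ is Buchsbaum, then $L=\operatorname{lk}_\Delta\{a,b\}$ is Cohen--Macaulay, so $h(L)\ge0$ by \eqref{eq:hdim} below, and the $h$-vector does not decrease.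
\end{example}

The second example shows what the quasi-geometric condition excludes.

\begin{example}\label{ex:nonqg}
Let $\Delta=2^{\{a,b,c\}}$ and let $\Delta'$ have the facets $abc$ and $amb$ (Figure~\ref{fig:nonqg}). Put $\sigma(m)=\sigma(am)=\sigma(mb)=ab$, $\sigma(ab)=\sigma(amb)=abc$, and $\sigma(G)=G$ for all other faces. Then $\Delta'_{ab}$ is the path $a,m,b$, and $\Delta'$ is a disk whose interior faces are the edge $ab$ and the two triangles. This topological subdivision is not quasi-geometric: take $G=amb$ and $F=ab$. The inequality holds nevertheless, $(1,1,0,0)\ge(1,0,0,0)$.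
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!15] (0,0)--(3,0)--(1.5,2)--cycle;
\draw[very thick] (0,0)--(3,0);
\node[left] at (0,0) {$a$}; \node[right] at (3,0) {$b$}; \node[above] at (1.5,2) {$c$};
\draw[fill=gray!15] (6,0)--(7.5,-0.8)--(9,0)--(7.5,2)--cycle;
\draw (6,0)--(9,0);
\draw[very thick] (6,0)--(7.5,-0.8)--(9,0);
\node[left] at (6,0) {$a$}; \node[right] at (9,0) {$b$}; \node[above] at (7.5,2) {$c$};
\node[below] at (7.5,-0.8) {$m$};
\end{tikzpicture}
\caption{A triangle (left) and a topological subdivision of it that is not quasi-geometric (right). The edge $ab$ on the left is subdivided by the thick path $a,m,b$ on the right. The thin edge $ab$ on the right is interior, and all three vertices of the triangle $amb$ are carried by the edge $ab$ of the left triangle.}\label{fig:nonqg}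
\end{figure}

Stanley's theorem \cite[Theorem~10.6]{Stanley} states that $h(\Delta')\ge h(\Delta)$ if $\Delta'$ is a quasi-geometric subdivision of a Buchsbaum complex $\Delta$. Kalai and Stanley conjectured that the theorem continues to hold for every topological subdivision; see \cite{Stanley}. We prove this over any field.

\subsection*{Results}
The case $d=0$, where $\Delta=\Delta'=\{\emptyset\}$, is trivial, and $d\ge1$ from now on.

\begin{theorem}\label{thm:main}
Let $\Delta$ be a $(d-1)$-dimensional complex that is Buchsbaum over $k$, and let $\Delta'$ be a topological subdivision of $\Delta$. Then $h_i(\Delta')\ge h_i(\Delta)$ for $0\le i\le d$.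
\end{theorem}

Three complements accompany this theorem; none is needed for its proof. For Cohen--Macaulay complexes the balls $\Delta'_F$ can be replaced by acyclic complexes.

\begin{theorem}\label{thm:carrier}
Let $\Delta,\Delta'$ be Cohen--Macaulay over $k$ of dimension $d-1$. Let $\sigma\colon\Delta'\to\Delta$ be order preserving with $\sigma(\emptyset)=\emptyset$ and $|G|\le|\sigma(G)|$ for all $G$, and suppose that $\tilde H_*(\sigma^{-1}(2^F);k)=0$ for all $F\ne\emptyset$. Then $h(\Delta')\ge h(\Delta)$.
\end{theorem}

A \emph{$k$-homology $(d-1)$-manifold without boundary} is a $(d-1)$-dimensional complex in which $\operatorname{lk}F$ has the $k$-homology of a sphere of dimension $d-1-|F|$ for every $F\ne\emptyset$; it is a \emph{$k$-homology sphere} if this holds for $F=\emptyset$ as well. A connected such manifold is \emph{$k$-orientable} if $H_{d-1}(\,\cdot\,;k)\ne0$.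

\begin{theorem}\label{thm:degree}
Let $d\ge2$ and let $\Delta,\Delta'$ be connected $k$-orientable $k$-homology $(d-1)$-manifolds without boundary. Let $s\colon\Delta'\to\Delta$ be a simplicial map inducing a nonzero map on $H_{d-1}(\,\cdot\,;k)$. Then $h''_i(\Delta')\ge h''_i(\Delta)$ for $0\le i\le d-1$, where
\[
h''_i=h_i+\binom di\Bigl(\sum_{a\ge1}(-1)^{a-1}\beta_{i-a-1}-\beta_{i-1}\Bigr).
\]
In particular, if both are $k$-homology spheres, then $h(\Delta')\ge h(\Delta)$.
\end{theorem}

\begin{proposition}\label{prop:equality}
In Theorem~\ref{thm:main} the following are equivalent: $h_1(\Delta')=h_1(\Delta)$; $h(\Delta')=h(\Delta)$; $\sigma$ is an isomorphism. For $i\ge2$ the single equality $h_i(\Delta')=h_i(\Delta)$ does not force $\sigma$ to be an isomorphism.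
\end{proposition}

\subsection*{The method}
Place the vertices of a Cohen--Macaulay complex $C$ at generic points of a $d$-dimensional vector space. This determines a finite-dimensional quotient $A(C)$ of the face ring with $\dim A_i(C)=h_i(C)$, so the task is to find $h_i(\Delta)$ independent elements of $A_i(\Delta')$. Independence is certified by a pairing with a module $\omega(C)$, given by an explicit sum of rational functions over the facets (Section~\ref{sec:degree}). Both factors of the pairing pull back along a simplicial map $s$ with $s(u)\in\sigma(u)$ (Section~\ref{sec:pullback}). If the vertices of $\Delta'$ are placed at $p_{s(u)}+tq_u$, the facets collapsed by $s$ contribute $0$ as $t\to0$, and the others reproduce the pairing on $\Delta$ (Section~\ref{sec:limit}). A matrix that is invertible at $t=0$ is invertible for generic $t$, and no compatibility between the quotients $A(\Delta)$ and $A(\Delta')$ is needed. Section~\ref{sec:example} carries this out by hand for a path. In the Buchsbaum case the pairing is blind to a subspace $Q_i\subseteq A_i$ whose dimension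 depends only on the Betti numbers (Section~\ref{sec:buchsbaum}).

\section{Topological preliminaries}\label{sec:top}

Fix a total order on each vertex set and orient faces by increasing order. If $F=G\cup\{v\}$ and $v$ is the $j$-th vertex of $F$, put $[F:G]=(-1)^{j-1}$, so that $\partial F=\sum_G[F:G]\,G$. Chain complexes are augmented: $C_{-1}$ is spanned by $\emptyset$. A simplicial map $s$ induces the chain map $s_\#$ with $s_\#G=\operatorname{sgn}_s(G)\,s(G)$ if $s$ is injective on $G$, where $\operatorname{sgn}_s(G)=\pm1$ is the sign of the bijection $G\to s(G)$ of ordered sets, and $s_\#G=0$ otherwise. A complex is \emph{acyclic} if all its reduced $k$-homology vanishes; cones are acyclic. For a field $K\supseteq k$ we have $\tilde H_j(C;K)=\tilde H_j(C;k)\otimes_kK$, so Betti numbers and the Cohen--Macaulay and Buchsbaum properties do not change under $k\subseteq K$.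

In a pure $(d-1)$-dimensional complex a \emph{ridge} is a face of size $d-1$. The complex is \emph{strongly connected} if any two facets are joined by a sequence of facets in which consecutive ones share a ridge. The \emph{star} of $G\in C$ is the subcomplex $\operatorname{st}_CG=\{F:F\cup G\in C\}$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] A Cohen--Macaulay complex is pure, Buchsbaum and strongly connected. A connected Buchsbaum complex is strongly connected.
\item[(b)] A complex $C$ of dimension $d-1$ is Buchsbaum if and only if $\tilde H_j(\operatorname{lk}G;k)=0$ for all $G\ne\emptyset$ and $j<d-1-|G|$.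
\item[(c)] If $C$ is Buchsbaum of dimension $d-1$ and $\emptyset\ne G\in C$, then $\operatorname{st}_CG$ is acyclic and Cohen--Macaulay of dimension $d-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\operatorname{lk}_{\operatorname{lk}F}E=\operatorname{lk}(F\cup E)$, links in a Cohen--Macaulay complex are Cohen--Macaulay. We prove purity and strong connectivity by induction on the dimension. In dimension at most $0$ purity is automatic, and two vertices share the ridge $\emptyset$. In dimension at least $1$ the complex is connected because $\tilde H_0=0$. Vertex links are pure and strongly connected by induction, so two facets with a common vertex have the same size and are joined through ridges. Given facets $F,F'$, take an edge path from a vertex of $F$ to a vertex of $F'$ and facets $F_1,\dots,F_r$ containing its edges; consecutive members of $F,F_1,\dots,F_r,F'$ have a common vertex. The last two sentences apply to any connected complex with Cohen--Macaulay vertex links.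

(b) The condition forces purity: a facet $G$ with $|G|<d$ is nonempty and has link $\{\emptyset\}$, with $\tilde H_{-1}\ne0$ and $-1<d-1-|G|$. For pure $C$ we have $\dim\operatorname{lk}G=d-1-|G|$, and the links of faces in links of nonempty faces are exactly the links of nonempty faces.

(c) The facets of $\operatorname{st}G$ are the facets of $C$ containing $G$, and $\operatorname{st}G$ is a cone over any vertex of $G$. Let $F\in\operatorname{st}G$. If $G\subseteq F$, then $\operatorname{lk}_{\operatorname{st}G}F=\operatorname{lk}_CF$ with $F\neq\emptyset$, and (b) applies. Otherwise $\operatorname{lk}_{\operatorname{st}G}F$ is a cone over any vertex of $G\setminus F$.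
\end{proof}

\begin{lemma}\label{lem:top}
Let $\Delta'$ be a topological subdivision of a Buchsbaum complex $\Delta$ of dimension $d-1$. Then $|\Delta'|\cong|\Delta|$, the complex $\Delta'$ is Buchsbaum (in particular pure) of dimension $d-1$, and $\beta_j(\Delta')=\beta_j(\Delta)$ for all $j$.
\end{lemma}

\begin{proof}
We have $\Delta'_E\cap\Delta'_{E'}=\Delta'_{E\cap E'}$. By Definition~\ref{def:subdiv}(b), for $F\ne\emptyset$ the non-interior faces of $\Delta'_F$ are those $G$ with $\sigma(G)\subsetneq F$, so the boundary sphere of $|\Delta'_F|$ is $\bigcup_{E\subsetneq F}|\Delta'_E|$.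

By induction on $|F|$ we construct homeomorphisms $g_F\colon|\Delta'_F|\to|F|$ that restrict to $g_E$ on $|\Delta'_E|$ for $E\subseteq F$. For $|F|=1$ both sides are points. In general the $g_E$ with $E\subsetneq F$ agree on the overlaps $|\Delta'_E|\cap|\Delta'_{E'}|=|\Delta'_{E\cap E'}|$, and their inverses agree on $|E|\cap|E'|=|E\cap E'|$. They glue to a homeomorphism between the boundary spheres, which extends to the balls because a ball is the cone over its boundary. As $\Delta'=\bigcup_F\Delta'_F$, the $g_F$ and their inverses glue in the same way to a homeomorphism $|\Delta'|\cong|\Delta|=:Z$. Hence the dimensions and Betti numbers agree.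

For a triangulation $C$ of $Z$ and a point $z$ in the relative interior of a face $G\neq\emptyset$, recall that $H_j(Z,Z\setminus z;k)\cong\tilde H_{j-|G|}(\operatorname{lk}_CG;k)$. So the condition of Lemma~\ref{lem:basic}(b) says that $H_j(Z,Z\setminus z;k)=0$ for all $z\in Z$ and $j<d-1$. This depends only on $Z$; it holds for $\Delta$, hence for $\Delta'$.
\end{proof}

\section{Face rings, placements and the degree map}\label{sec:degree}

\subsection*{Face rings}
Let $K\supseteq k$ be a field and $C$ a pure $(d-1)$-dimensional complex. The \emph{face ring} $K[C]$ is the quotient of $K[x_v: v\text{ a vertex}]$ by the monomials $x_N=\prod_{v\in N}x_v$ with $N\notin C$. The monomials whose support is a face form a basis. Those with support $F$ have generating function $(x/(1-x))^{|F|}$, so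
\begin{equation}\label{eq:hilb}
\sum_n\dim K[C]_n\,x^n=\frac{h(C,x)}{(1-x)^d}.
\end{equation}
For a subcomplex $B$, setting to zero the monomials not supported on faces of $B$ is a ring map $K[C]\to K[B]$, written $\alpha\mapsto\alpha|_B$. For a face $F$ we write $K[F]=K[x_v:v\in F]$ and $\alpha_F$ or $\alpha|_F$ for the restriction to $2^F$. The map $K[C]\to\prod_{F\text{ facet}}K[F]$ is injective, since every basis monomial survives on some facet.

\subsection*{Placements}
Let $V=K^d$ and $S=\operatorname{Sym}(V^*)$. A \emph{placement} of $C$ is a map $v\mapsto p_v$ from the vertices to $V$ such that $p_F=(p_v)_{v\in F}$ is linearly independent for every face $F$; it suffices to check facets. Vectors with independent indeterminate coordinates over $k$ form a placement over the field they generate. A placement makes $K[C]$ a graded $S$-algebra through $\theta\mapsto\sum_v\theta(p_v)x_v$ for $\theta\in V^*$. Let $\Theta$ be the set of images of a basis of $V^*$ and put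
\[
A(C)=K[C]/\Theta K[C].
\]
A placement restricts to every pure $(d-1)$-dimensional subcomplex $B$, and $K[C]\to K[B]$ is $S$-linear, so it induces $A(C)\to A(B)$.

For a facet $F$ let $(\ell_{F,v})_{v\in F}$ be the basis of $V^*$ dual to $p_F$. Since $\sum_{v\in F}\theta(p_v)\ell_{F,v}=\theta$, the substitution $x_v\mapsto\ell_{F,v}$ is an isomorphism of $S$-algebras $K[F]\cong S$, written $f\mapsto f(\ell_F)$. Thus $K[C]$ embeds in a finite product of copies of $S$ and is a finitely generated $S$-module; that is, $\Theta$ is a linear system of parameters. By Reisner's theorem, if $C$ is Cohen--Macaulay, then $K[C]$ is a Cohen--Macaulay ring, and a Cohen--Macaulay graded ring that is finite over a polynomial subring $S$ is \emph{free} over $S$, with a homogeneous basis. The images of such a basis form a basis of $A(C)$, so \eqref{eq:hilb} gives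
\begin{equation}\label{eq:hdim}
\dim A_i(C)=h_i(C)\qquad(C\text{ Cohen--Macaulay}).
\end{equation}

\subsection*{The obvious ring map}
To compare $A(\Delta)$ with $A(\Delta')$ one would like a map between them. Given a placement $p$ of $\Delta$, put $p'_u=\sum_{i\in\sigma(u)}c_{u,i}\,p_i$ and send $x_i\mapsto\sum_uc_{u,i}x_u$. This carries $\sum_i\theta(p_i)x_i$ to $\sum_u\theta(p'_u)x_u$, as required of a map $A(\Delta)\to A(\Delta')$. But if $G,F$ violate the quasi-geometric condition, then the $|G|$ vectors $p'_G$ lie in the span of $p_F$, of dimension $|F|<|G|$, so $p'$ is not a placement for any choice of the $c_{u,i}$. In Figure~\ref{fig:nonqg} the vectors $p'_a,p'_m,p'_b$ lie in a plane. We therefore give up a map between the quotients and transport instead the linear functionals that detect nonzero elements of $A_i$.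

\subsection*{The module $\omega$}
If $K[C]$ is free, such functionals come from $S$-linear maps $K[C]\to S$ of degree $-i$. We describe these maps by data that do not involve the placement, since only such data can be moved to $\Delta'$. Let $\omega(C)$ be the graded vector space of families $w=(w_F)_{F\text{ facet}}$, $w_F\in K[F]$, that satisfy the \emph{ridge condition}
\begin{equation}\label{eq:ridge}
\sum_{F\supset G}[F:G]\;w_F|_G=0\qquad\text{for every ridge }G.
\end{equation}
It is a $K[C]$-module through $(\alpha w)_F=\alpha_Fw_F$, because $\alpha_F|_G=\alpha_G$ does not depend on $F$. It plays the role of the canonical module, but we use only Lemma~\ref{lem:deg}. Its elements are top-dimensional cycles with polynomial coefficients: for constants, \eqref{eq:ridge} says $\partial\sum_Fw_FF=0$, so $\omega(C)_0=\tilde H_{d-1}(C;K)$. For a simplex, $\omega(2^F)=x_FK[F]$. If $B\subseteq C$ is a pure $(d-1)$-dimensional subcomplex, extension by zero identifies $\omega(B)$ with the elements of $\omega(C)$ supported on facets of $B$: at a ridge of $B$ the two conditions \eqref{eq:ridge}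 have the same nonzero terms, and at any other ridge of $C$ all terms vanish.

For a facet $F$ put $e_F=\prod_{v\in F}\ell_{F,v}$ and $\det\nolimits_F=\det(p_v)_{v\in F}$, columns in increasing order. The \emph{degree map} is
\[
\deg_p(w)=\sum_{F}\frac{w_F(\ell_F)}{\det_F\,e_F}\in\operatorname{Frac}(S).
\]
The term of $F$ has poles along the hyperplanes spanned by the ridges of $F$, and two facts explain why \eqref{eq:ridge} cancels them. For a ridge $G$ let $V_G$ be the span of $p_G$ and $L_G(\xi)=\det(\xi,p_G)$, a linear form with kernel $V_G$. First, Cramer's rule, with $\xi$ moved from column $j$ to column $1$, gives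
\begin{equation}\label{eq:cramer}
\det\nolimits_F\,\ell_{F,v}=[F:G]\,L_G\qquad(F=G\cup\{v\}).
\end{equation}
Second, identify $S/(L_G)=\operatorname{Sym}(V_G^*)$ with $K[G]$ by the basis dual to $p_G$. On $V_G$ the form $\ell_{F,v}$ vanishes and $\ell_{F,u}$, $u\in G$, is the coordinate $x_u$. Hence
\begin{equation}\label{eq:restrict}
f(\ell_F)\bmod L_G=f|_G\qquad(f\in K[F],\ F\supset G).
\end{equation}

\begin{lemma}\label{lem:deg}
Let $C$ be pure of dimension $d-1$ with a placement $p$.
\begin{itemize}
\item[(i)] $\deg_p$ is an $S$-linear map $\omega(C)\to S$ lowering degrees by $d$. Hence for $\alpha\in K[C]_i$ and $w\in\omega(C)_{d-i}$ we have $\deg_p(\alpha w)\in K$, and $\deg_p(\alpha w)=0$ if $\alpha\in\Theta K[C]$.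
\item[(ii)] If $C$ is Cohen--Macaulay, $0\le i\le d$ and $\alpha\in K[C]_i\setminus\Theta K[C]$, then $\deg_p(\alpha w)=1$ for some $w\in\omega(C)_{d-i}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The map is $S$-linear because each $K[F]\cong S$ is, and it lowers degrees by $d=\deg e_F$. Write $\deg_p(w)$ in lowest terms. Its denominator divides $\prod_Fe_F$, a product of linear forms, and $S$ is a unique factorization domain. So it suffices to show $\deg_p(w)\in S_{(L)}$ for every nonzero linear form $L$.

The form $\ell_{F,v}$ is proportional to $L$ if and only if $V_{F\setminus v}=\ker L$, and for given $F$ this happens for at most one $v$, since the $\ell_{F,v}$ are linearly independent. Facets with no such $v$ contribute terms in $S_{(L)}$. Group the other facets by the ridge $G=F\setminus v$. If $V_G=\ker L$, every facet containing $G$ belongs to the group of $G$, and by \eqref{eq:cramer} the group contributes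
\[
\frac1{L_G}\,N_G,\qquad N_G=\sum_{F\supset G}[F:G]\,\frac{w_F(\ell_F)}{\prod_{u\in G}\ell_{F,u}},
\]
with $L_G$ proportional to $L$. By \eqref{eq:restrict} each denominator reduces to $x_G\ne0$ modulo $L$, so $N_G\in S_{(L)}$, and the image of $N_G$ in the residue field $\operatorname{Frac}K[G]$ is $x_G^{-1}\sum_{F\supset G}[F:G]w_F|_G=0$. Thus $N_G\in L\,S_{(L)}$ and $N_G/L_G\in S_{(L)}$.

If $\alpha=\sum_j\theta_j\gamma_j$ with $\gamma_j\in K[C]_{i-1}$, then $\deg_p(\alpha w)=\sum_j\theta_j\deg_p(\gamma_jw)$ and $\deg_p(\gamma_jw)\in S_{-1}=0$.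

(ii) Expand $\alpha$ in a homogeneous $S$-basis of $K[C]$. Since $\alpha\notin\Theta K[C]$, some coefficient is a nonzero constant. Rescaling the corresponding coordinate function gives an $S$-linear map $\lambda\colon K[C]\to S$ of degree $-i$ with $\lambda(\alpha)=1$. For a facet $F$ the monomial $x_F$ restricts to $e_F$ on $F$ and to $0$ on every other facet. With $e=\prod_Fe_F$ this gives, for every $\gamma\in K[C]$,
\[
e\cdot\gamma=\sum_F\bigl((e/e_F)\,\gamma_F(\ell_F)\bigr)\cdot x_F\quad\text{in }K[C],
\]
because both sides restrict to $e\,\gamma_{F'}(\ell_{F'})$ on a facet $F'$. Let $w_F\in K[F]_{d-i}$ be defined by $w_F(\ell_F)=\det_F\lambda(x_F)$. Applying $\lambda$ and dividing by $e$,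
\begin{equation}\label{eq:lambda}
\lambda(\gamma)=\sum_F\frac{\gamma_F(\ell_F)\,w_F(\ell_F)}{\det_F\,e_F}.
\end{equation}
For a ridge $G$ take $\gamma=x_G$, which restricts to $e_F/\ell_{F,v}$ on $F=G\cup\{v\}$ and to $0$ on facets not containing $G$. By \eqref{eq:cramer}, $\lambda(x_G)=L_G^{-1}\sum_{F\supset G}[F:G]w_F(\ell_F)$. This lies in $S$, so $L_G$ divides the sum, and by \eqref{eq:restrict} the ridge condition holds at $G$. Thus $w\in\omega(C)_{d-i}$, and \eqref{eq:lambda} gives $\deg_p(\alpha w)=\lambda(\alpha)=1$.
\end{proof}

So $(\alpha,w)\mapsto\deg_p(\alpha w)$ is a pairing $A_i(C)\times\omega(C)_{d-i}\to K$, with zero left kernel if $C$ is Cohen--Macaulay.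

\section{A path, by hand}\label{sec:example}

Let $d=2$ and let $\Delta$ have the edges $ab$ and $ac$, so $h(\Delta)=(1,1,0)$. Place $p_a=(1,0)$, $p_b=(0,1)$, $p_c=(-1,-1)$, and let $X,Y$ be the coordinates on $V$. Then $\Theta=\{x_a-x_c,\ x_b-x_c\}$. Take $a<b<c$ and $w=(w_{ab},w_{ac})=(x_a,-x_a)$. The ridge condition holds at $b$ and $c$ because $x_a$ restricts to $0$ there, and at $a$ because $[ab:a]=[ac:a]=-1$. On $ab$ we have $(\ell_a,\ell_b)=(X,Y)$ and $\det=1$; on $ac$ we have $(\ell_a,\ell_c)=(X-Y,-Y)$ and $\det=-1$. So
\[
\deg_p(x_aw)=\frac{X^2}{XY}-\frac{(X-Y)^2}{(X-Y)Y}=\frac XY-\frac{X-Y}Y=1,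
\]
which certifies that $x_a\ne0$ in $A_1(\Delta)$.

Subdivide $ab$ by a vertex $m$, with $a<m<b<c$. Let $s(m)=a$ and let $s$ fix the other vertices; it collapses the edge $am$. Substitute $x_a\mapsto x_a+x_m$, and on each edge of $\Delta'$ use the component of $w$ on the edge of $\Delta$ that carries it:
\[
s^*x_a=x_a+x_m,\qquad s^*w=(x_a+x_m,\ x_m,\ -x_a)\quad\text{on }(am,\ mb,\ ac).
\]
The signs on $am$ and $mb$ are those of the chain $am+mb$, whose boundary is $\partial(ab)$. The ridge condition holds at $m$, where $[am:m]=1$ and $[mb:m]=-1$ give $x_m-x_m$; at $a$, where it reads $-x_a+x_a$; and at $b$ and $c$, where the components restrict to $0$.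

The choice $p'_m=p_a$ is not a placement, so over $K=k(t)$ put $p'_m=(1,t)$ and leave the other vertices in place. Now the parameters are $x_a+x_m-x_c$ and $tx_m+x_b-x_c$. The element $s^*(x_b-x_c)=x_b-x_c$ is not in their span, so $s^*$ does not induce a map $A(\Delta)\to A(\Delta')$. The pairing survives all the same. On $am$ the dual basis is $(X-Y/t,\ Y/t)$ and $\det=t$; on $mb$ it is $(X,\ Y-tX)$ and $\det=1$. Hence
\[
\deg_{p'}(s^*x_a\cdot s^*w)=\frac{tX^2}{(tX-Y)Y}+\frac X{Y-tX}-\frac{X-Y}Y .
\]
At $t=0$ the three terms become $0$, $X/Y$ and $-(X-Y)/Y$, with sum $1$. So the left side is a nonzero element of $K$, and $s^*x_a\ne0$ in $A_1(\Delta')$. The collapsed edge drops out for a reason that persists in general. Its determinant vanishes to order $1$, both dual coordinates have a simple pole, and so the denominator has a pole; the numerator depends only on the sum $X$ of the two coordinates, in which the poles cancel.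

\section{Pullback along a simplicial approximation}\label{sec:pullback}

\subsection*{The ring}
Let $s\colon\Delta'\to\Delta$ be any simplicial map and define $s^*\colon K[\Delta]\to K[\Delta']$ by $x_i\mapsto\sum_{s(u)=i}x_u$. This is well defined: for $N\notin\Delta$, the image of $x_N$ is a sum of monomials $x_U$ with $s(U)=N$, and such $U$ are not faces of $\Delta'$. For $G\in\Delta'$ and a face $F\supseteq s(G)$ let $s_G^*\colon K[F]\to K[G]$ send $x_i$ to $\sum_{u\in G,\,s(u)=i}x_u$. Comparing images of variables,
\begin{equation}\label{eq:local}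
(s^*\alpha)_G=s_G^*(\alpha_F),\qquad (s_G^*f)|_{R}=s_{R}^*(f|_E)
\end{equation}
for $\alpha\in K[\Delta]$, $f\in K[F]$, $R\subseteq G$ and $s(R)\subseteq E\subseteq F$.

\subsection*{Carrier maps}
To pull back $w\in\omega(\Delta)$ we must decide which component $w_F$ to use on a facet $G$ of $\Delta'$, and with what coefficient. If $s$ collapses $G$, then $s(G)$ determines neither; $\sigma$ determines both. Call $\sigma\colon\Delta'\to\Delta$, between pure $(d-1)$-dimensional complexes, a \emph{carrier map} if
\begin{itemize}
\item[(C1)] $\sigma$ is order preserving, so that each $\Delta'_F=\sigma^{-1}(2^F)$ is a subcomplex;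
\item[(C2)] $\sigma(\emptyset)=\emptyset$ and $|G|\le|\sigma(G)|$ for all $G$;
\item[(C3)] $\Delta'_F$ is acyclic for all $F\ne\emptyset$.
\end{itemize}
The map in Theorem~\ref{thm:carrier} is a carrier map by Lemma~\ref{lem:basic}(a). So is the map in Theorem~\ref{thm:main}. Indeed, $\Delta'$ is pure by Lemma~\ref{lem:top}; if $G\subseteq H$, then $G$ lies in the subcomplex $\Delta'_{\sigma(H)}$, so $\sigma(G)\subseteq\sigma(H)$; the face $G$ lies in $\Delta'_{\sigma(G)}$, of dimension $|\sigma(G)|-1$; and balls are acyclic.

Fix a carrier map. By (C2), $\sigma$ sends facets to facets and ridges to ridges or facets, and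
\begin{equation}\label{eq:full}
G\in\Delta'_F,\ |G|=|F|\quad\Longrightarrow\quad\sigma(G)=F .
\end{equation}
Also $\sigma(u)\ne\emptyset$ for each vertex $u$, so we can choose $s(u)\in\sigma(u)$. By (C1), $s(G)\subseteq\sigma(G)$ for all $G$, so $s$ is a simplicial map sending $\Delta'_F$ into $2^F$. In Figure~\ref{fig:nonqg} every such $s$ collapses the triangle $amb$ onto the edge $ab$. The coefficients come from a chain map in the opposite direction, which in Section~\ref{sec:example} sent $ab$ to $am+mb$.

\begin{lemma}\label{lem:chain}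
There are $\tau_G\in k$, for $G\in\Delta'$ with $|G|=|\sigma(G)|$, such that:
\begin{itemize}
\item[(A)] for each facet $F$ of $\Delta$, $\sum_G\tau_G\operatorname{sgn}_s(G)=1$, the sum over the facets $G$ of $\Delta'$ with $\sigma(G)=s(G)=F$;
\item[(B1)] if $R'$ is a ridge of $\Delta'$ and $F=\sigma(R')$ is a facet, then all facets $G\supset R'$ have $\sigma(G)=F$, and $\sum_{G\supset R'}[G:R']\tau_G=0$;
\item[(B2)] if $R'$ is a ridge of $\Delta'$ and $R=\sigma(R')$ is a ridge, then $\sum_{G\supset R',\,\sigma(G)=F}[G:R']\tau_G=[F:R]\tau_{R'}$ for each facet $F\supset R$.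
\end{itemize}
\end{lemma}

\begin{proof}
We construct a chain map $\varphi\colon C_*(\Delta;k)\to C_*(\Delta';k)$ with $\varphi(\emptyset)=\emptyset$ and $\varphi(F)\in C_{|F|-1}(\Delta'_F)$, by induction on $|F|$. For $F\ne\emptyset$ the chain $\varphi(\partial F)$ lies in $\Delta'_F$ and is a cycle, as $\partial\varphi\partial F=\varphi\partial\partial F=0$. By (C3) it is the boundary of a chain of $\Delta'_F$, which we call $\varphi(F)$. By \eqref{eq:full},
\[
\varphi(F)=\sum_{\sigma(G)=F,\ |G|=|F|}\tau_G\,G
\]
for some $\tau_G\in k$. Now $s_\#\varphi(F)\in C_{|F|-1}(2^F)=k\cdot F$, say $s_\#\varphi(F)=c_FF$. We have $c_\emptyset=1$, and by induction $c_F\,\partial F=s_\#\varphi(\partial F)=\partial F\ne0$. So $c_F=1$ for all $F$, which for facets is (A).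

For a facet $F$ compare the coefficients of $R'$ in $\partial\varphi(F)=\sum_{R_1}[F:R_1]\varphi(R_1)$, where $R_1$ runs over the ridges in $F$. On the left the coefficient is $\sum_{G\supset R',\,\sigma(G)=F}[G:R']\tau_G$. On the right $R'$ occurs only in $\varphi(R_1)$ with $R_1=\sigma(R')$. If $\sigma(R')=R$ is a ridge in $F$, we get $[F:R]\tau_{R'}$. If $\sigma(R')=F$, we get $0$, and every facet $G\supset R'$ has $\sigma(G)\supseteq F$ by (C1).
\end{proof}

For $w\in\omega(\Delta)$ and a facet $G$ of $\Delta'$ put $(s^*w)_G=\tau_G\,s_G^*(w_{\sigma(G)})$.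

\begin{lemma}\label{lem:pullback}
If $w\in\omega(\Delta)_n$, then $s^*w\in\omega(\Delta')_n$, and $s^*(\alpha w)=s^*\alpha\cdot s^*w$ for $\alpha\in K[\Delta]$.
\end{lemma}

\begin{proof}
Let $R'$ be a ridge of $\Delta'$. For a facet $G\supset R'$ we have $s(R')\subseteq\sigma(R')\subseteq\sigma(G)$, so \eqref{eq:local} turns the left side of the ridge condition at $R'$ into
\[
\sum_{G\supset R'}[G:R']\,\tau_G\;s^*_{R'}\bigl(w_{\sigma(G)}|_{\sigma(R')}\bigr).
\]
If $\sigma(R')=F$ is a facet, this is $\bigl(\sum_G[G:R']\tau_G\bigr)s_{R'}^*w_F=0$ by (B1). If $\sigma(R')=R$ is a ridge, group the $G$ by the facet $F=\sigma(G)\supset R$; by (B2) the sum is $\tau_{R'}s_{R'}^*\bigl(\sum_{F\supset R}[F:R]w_F|_R\bigr)=0$. The last claim holds because $s_G^*$ is a ring map and $(s^*\alpha)_G=s_G^*(\alpha_{\sigma(G)})$.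
\end{proof}

\section{The limit $t\to0$ and the Cohen--Macaulay case}\label{sec:limit}

\subsection*{The perturbed placement}
Let $\Delta,\Delta'$ be pure of dimension $d-1$ and $s\colon\Delta'\to\Delta$ simplicial. Let $p_i$, for $i$ a vertex of $\Delta$, and $q_u$, for $u$ a vertex of $\Delta'$, be vectors of length $d$ whose coordinates are independent indeterminates over $k$. Let $K_0$ be the field generated over $k$ by these coordinates, let $K=K_0(t)$, and put
\[
p'_u=p_{s(u)}+t\,q_u .
\]
Then $p$ is a placement of $\Delta$ over $K_0$, and $p'$ is a placement of $\Delta'$ over $K$, since for a facet $G$ the coefficient of $t^d$ in $\det p'_G$ is $\det q_G\ne0$. From now on $A(\Delta)$ and $\omega(\Delta)$ are taken over $K_0$ with $p$, and $A(\Delta')$ and $\omega(\Delta')$ over $K$ with $p'$. Primes mark the objects of Section~\ref{sec:degree} for $p'$.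

Let $\xi_1,\dots,\xi_d$ be the coordinate forms on $V$ and $\xi=(\xi_1,\dots,\xi_d)$ the generic point, so that $\xi=\sum_{u\in G}\ell'_{G,u}\,p'_u$ for a facet $G$. All terms of $\deg_{p'}$ lie in $K_0(\xi)(t)$. Let $\mathcal O=K_0(\xi)[t]_{(t)}$ be the ring of rational functions without pole at $t=0$. Evaluation $r\mapsto r(0)$ is a ring map $\mathcal O\to K_0(\xi)$, and $r$ is a unit if and only if $r(0)\ne0$.

\begin{lemma}\label{lem:limit}
Let $G$ be a facet of $\Delta'$, $F$ a facet of $\Delta$ with $s(G)\subseteq F$, and $f\in K_0[F]$. Then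
\[
T=\frac{(s_G^*f)(\ell'_G)}{\det'_G\,e'_G}
\]
lies in $\mathcal O$. If $s(G)=F$, then $T(0)=\operatorname{sgn}_s(G)\,\dfrac{f(\ell_F)}{\det_F\,e_F}$. If $s(G)\ne F$, then $T(0)=0$.
\end{lemma}

\begin{proof}
Write $y_u=\ell'_{G,u}$. Suppose $s(G)=F$. At $t=0$ the vectors $p'_u$ become the $p_{s(u)}$, so $\det'_G(0)=\operatorname{sgn}_s(G)\det_F\ne0$. By Cramer's rule $y_u\in\mathcal O$, and $y_u(0)=\ell_{F,s(u)}\ne0$. Since $s_G^*x_{s(u)}=x_u$, the formula follows.

Suppose $E=s(G)\subsetneq F$. The basis $p'_G$ degenerates at $t=0$, so we pass to one that does not. For $i\in E$ let $G_i=G\cap s^{-1}(i)$ and choose $u_i\in G_i$. Let $G^\circ=G\setminus\{u_i:i\in E\}$, and put $z_i=\sum_{u\in G_i}y_u$ and $\eta_u=ty_u$. For each $i$,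
\[
\sum_{u\in G_i}y_u(p_i+tq_u)=z_i(p_i+tq_{u_i})+\sum_{u\in G_i\setminus u_i}\eta_u(q_u-q_{u_i}).
\]
Summing over $i$, we see that $z_i$ ($i\in E$) and $\eta_u$ ($u\in G^\circ$) are the coordinates of $\xi$ with respect to the columns $p_i+tq_{u_i}$ and $q_u-q_{u_{s(u)}}$ of a $d\times d$ matrix $M(t)$. Here genericity of $q$ is used: $\det M(0)\ne0$, because the specialization $q_{u_i}=0$ leaves the vectors $p_i$ and $q_u$ ($u\in G^\circ$), whose coordinates are independent indeterminates. Hence these $z_i,\eta_u$ lie in $\mathcal O$, and their values at $t=0$ are the coordinates of $\xi$ in a basis of $K_0^d$, so they are linearly independent linear forms over $K_0$. In particular they are units.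

If $|G_i|=1$, then $y_{u_i}=z_i$ is a unit. If $|G_i|\ge2$, then $\eta_{u_i}=tz_i-\sum_{u\in G_i\setminus u_i}\eta_u$ has the value $-\sum\eta_u(0)\neq0$ at $t=0$, by linear independence; so $y_u$ is $t^{-1}$ times a unit for every $u\in G_i$. Subtracting the column $p'_{u_i}$ from the other columns indexed by $G_i$ gives $\det'_G=\pm t^{d-|E|}\det M(t)$, where $d-|E|=\sum_i(|G_i|-1)$. So each $i$ with $|G_i|\ge2$ contributes $t^{|G_i|-1}t^{-|G_i|}=t^{-1}$ to the denominator:
\[
\det\nolimits'_G\,e'_G=(\text{unit})\cdot t^{-c},\qquad c=\#\{i\in E:|G_i|\ge2\}\ge1 .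
\]
The numerator is $f$ evaluated at $x_i=z_i$ for $i\in E$ and $x_i=0$ for $i\in F\setminus E$, so it lies in $\mathcal O$. Thus $T\in t^c\mathcal O$.
\end{proof}

The bound on the numerator is where pullbacks matter: a general polynomial in the $y_u$ has a pole at $t=0$, but a polynomial in the sums $z_i$ does not.

\begin{proposition}\label{prop:transport}
Let $\sigma$ be a carrier map, with $s$ and $\tau$ as in Section~\ref{sec:pullback}.
\begin{itemize}
\item[(i)] For $w\in\omega(\Delta)_d$, the element $\deg_{p'}(s^*w)$ lies in $K_0[t]_{(t)}$ and has the value $\deg_p(w)$ at $t=0$.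
\item[(ii)] Let $\alpha_1,\dots,\alpha_r\in K_0[\Delta]_i$ and $w_1,\dots,w_r\in\omega(\Delta)_{d-i}$. If the matrix $(\deg_p(\alpha_aw_b))$ is invertible, so is the matrix $(\deg_{p'}(s^*\alpha_a\cdot s^*w_b))$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) The term of a facet $G$ in $\deg_{p'}(s^*w)$ is $\tau_GT$, with $T$ as in Lemma~\ref{lem:limit} for $F=\sigma(G)$ and $f=w_F$. So $\deg_{p'}(s^*w)\in\mathcal O$, and by Lemma~\ref{lem:chain}(A) its value at $t=0$ is
\[
\sum_F\Bigl(\sum_{\sigma(G)=s(G)=F}\tau_G\operatorname{sgn}_s(G)\Bigr)\frac{w_F(\ell_F)}{\det_Fe_F}=\deg_p(w).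
\]
By Lemmas~\ref{lem:pullback} and~\ref{lem:deg}(i), $\deg_{p'}(s^*w)\in K$, and $K\cap\mathcal O=K_0[t]_{(t)}$.

(ii) By Lemma~\ref{lem:pullback} the entries are $\deg_{p'}(s^*(\alpha_aw_b))$. By (i) the determinant lies in $K_0[t]_{(t)}$ and is nonzero at $t=0$, so it is nonzero.
\end{proof}

We use repeatedly that a family of linear functionals on a finite-dimensional space $W$ with common kernel $Q$ spans $(W/Q)^*$ and therefore contains a basis of it.

\begin{proof}[Proof of Theorem~\ref{thm:carrier}]
Fix $i$ and let $r=h_i(\Delta)=\dim A_i(\Delta)$. By Lemma~\ref{lem:deg} the functionals $\alpha\mapsto\deg_p(\alpha w)$, $w\in\omega(\Delta)_{d-i}$, have common kernel $0$ on $A_i(\Delta)$. Choose $w_1,\dots,w_r$ giving a basis of the dual space and $\alpha_1,\dots,\alpha_r$ representing a basis of $A_i(\Delta)$; the matrix $(\deg_p(\alpha_aw_b))$ is invertible. If $\sum_ac_as^*\alpha_a=0$ in $A_i(\Delta')$ with $c_a\in K$, then $\sum_ac_a\deg_{p'}(s^*\alpha_a\cdot s^*w_b)=0$ for all $b$ by Lemma~\ref{lem:deg}(i), and Proposition~\ref{prop:transport}(ii) gives $c_a=0$. So $h_i(\Delta')=\dim A_i(\Delta')\ge r$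 by \eqref{eq:hdim}.
\end{proof}

Acyclicity cannot be dropped: for the inclusion of an edge in a path with two edges, $\Delta'_F=\{\emptyset\}$ for the missing vertex $F$, and $h_1$ is $0$ against $1$.

\section{Buchsbaum complexes}\label{sec:buchsbaum}

Both \eqref{eq:hdim} and Lemma~\ref{lem:deg}(ii) fail for Buchsbaum complexes. For two disjoint edges $h_2=-1$ is not a dimension, and $A_1$ has dimension $4-2=2$ while $\omega_1=0$, since $\omega$ of an edge $F$ is $x_FK[F]$. What remains is that stars are Cohen--Macaulay, so the pairing detects every class that is nonzero on some star. The classes it may miss form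
\[
Q_i(C)=\ker\Bigl(A_i(C)\to\bigoplus_{v}A_i(\operatorname{st}_Cv)\Bigr),
\]
where $v$ runs over the vertices. The next lemma shows that both defects are governed by Betti numbers, which subdivision preserves.

Recall the Koszul complex of an $S$-module $M$: its terms are $M\otimes\Lambda^aV^*$, and its differential sends $m\otimes\theta_1\wedge\dots\wedge\theta_a$ to $\sum_j(-1)^{j-1}\theta_jm\otimes\theta_1\wedge\cdots\widehat{\theta_j}\cdots\wedge\theta_a$. Its homology $H_a(\Theta;M)$ is $M/\Theta M$ for $a=0$ and vanishes for $a>0$ if $M$ is free. Recall also that a bounded double complex with exact rows, or with exact columns, has an exact total complex.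

\begin{lemma}\label{lem:Q}
Let $C$ be Buchsbaum of dimension $d-1$ with a placement over $K$, and let $0\le i\le d$. Then
\begin{itemize}
\item[(1)] $\dim Q_i(C)=\binom di\beta_{i-1}(C)$;
\item[(2)] $\dim A_i(C)=h_i(C)+\binom di\sum_{a\ge1}(-1)^{a-1}\beta_{i-a-1}(C)$ \emph{(Schenzel's formula)}.
\end{itemize}
In particular $\dim A_i(C)/Q_i(C)=h''_i(C)$.
\end{lemma}

\begin{proof}
Extend the map defining $Q_i$ to a complex. Let $P^j=\bigoplus_{G\in C,\,|G|=j}K[\operatorname{st}G]$, so $P^0=K[C]$, with differential given by the restrictions $K[\operatorname{st}G]\to K[\operatorname{st}(G\cup v)]$ multiplied by $[G\cup v:G]$. It is $S$-linear and splits as a direct sum over monomials. A monomial with support $H\in C$ is nonzero in $K[\operatorname{st}G]$ if and only if $G\cup H\in C$, that is, $G\in\operatorname{st}H$. So its strand is the augmented cochain complex of $\operatorname{st}H$, with faces of size $j$ in position $j$. For $H\ne\emptyset$ this is exact, as $\operatorname{st}H$ is a cone. For $H=\emptyset$ it computes the cohomology of $C$. Thus $P^\bullet_n$ is exact in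 each degree $n>0$, and $H^j(P^\bullet_0)=\tilde H^{j-1}(C;K)$.

Form the bounded double complex with terms $P^j_{i-a}\otimes\Lambda^aV^*$, $0\le a\le i$, whose rows (fixed $a$) carry the differential of $P^\bullet$ and whose columns (fixed $j$) carry the Koszul differential $a\to a-1$. Let $\mathcal T$ be its total complex, graded by $n=j-a$. We compute its cohomology twice.

\emph{By rows.} The rows $a<i$ form a subcomplex with exact rows, and the quotient is the row $a=i$. Hence
\begin{equation}\label{eq:rows}
H^n(\mathcal T)\cong\tilde H^{n+i-1}(C;K)\otimes\Lambda^iV^*,\qquad\dim H^n(\mathcal T)=\tbinom di\beta_{n+i-1}(C).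
\end{equation}

\emph{By columns.} The columns $j\ge1$ form a subcomplex $\mathcal T_+$, and the quotient is the degree $i$ part of the Koszul complex of $K[C]$, with $H_a(\Theta;K[C])_i$ in degree $n=-a$. For $j\ge1$ each $K[\operatorname{st}G]$ is free by Lemma~\ref{lem:basic}(c); this is where the Buchsbaum hypothesis enters. So the surjection from $\mathcal T_+$ onto the complex $\mathcal A$ with $\mathcal A^j=\bigoplus_{|G|=j}A_i(\operatorname{st}G)$, $j\ge1$, has a kernel with exact columns, and $H^n(\mathcal T_+)\cong H^n(\mathcal A)$. This vanishes for $n\le0$ and is a subspace of $\mathcal A^1=\bigoplus_vA_i(\operatorname{st}v)$ for $n=1$. The long exact sequence gives $H^{-a}(\mathcal T)\cong H_a(\Theta;K[C])_i$ for $a\ge1$, and an exact sequence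
\[
0\to H^0(\mathcal T)\to A_i(C)\to H^1(\mathcal T_+)\subseteq\bigoplus_vA_i(\operatorname{st}v),
\]
in which the connecting map applies the differential of $P^\bullet$ to a representative in $P^0_i$, that is, restricts it to the stars. So $H^0(\mathcal T)\cong Q_i(C)$, and \eqref{eq:rows} gives (1) and $\dim H_a(\Theta;K[C])_i=\binom di\beta_{i-a-1}$ for $a\ge1$. Finally,
\[
\sum_{a\ge0}(-1)^a\dim H_a(\Theta;K[C])_i=\sum_{a\ge0}(-1)^a\tbinom da\dim K[C]_{i-a}=h_i(C)
\]
by \eqref{eq:hilb}. Solving for the term $a=0$ gives (2).
\end{proof}

To compare $A_i/Q_i$ for $\Delta$ and $\Delta'$, the pulled-back functionals must vanish on $Q_i(\Delta')$. For this we use only elements $w$ supported on a single star. Then $s^*w$ lives on the subdivision of that star, which is acyclic and so has $Q_i=0$.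

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:top}, $\Delta'$ is Buchsbaum of dimension $d-1$ with the Betti numbers of $\Delta$, and $\sigma$ is a carrier map. Take $s,\tau,p,p'$ as in Sections~\ref{sec:pullback} and~\ref{sec:limit}, and fix $i$.

\emph{Step 1: an invertible matrix on $\Delta$.} For a vertex $v$ of $\Delta$ and $w\in\omega(\operatorname{st}v)_{d-i}\subseteq\omega(\Delta)_{d-i}$ consider the functional $\alpha\mapsto\deg_p(\alpha w)$ on $A_i(\Delta)$. Only facets of $\operatorname{st}v$ contribute, so the value is the degree of $\alpha|_{\operatorname{st}v}\,w$ computed on $\operatorname{st}v$. Since $\operatorname{st}v$ is Cohen--Macaulay, Lemma~\ref{lem:deg} shows that $\alpha$ is killed by all these functionals for a given $v$ if and only if $\alpha|_{\operatorname{st}v}=0$ in $A_i(\operatorname{st}v)$. The common kernel over all $v$ is therefore $Q_i(\Delta)$. With $r=\dim A_i(\Delta)/Q_i(\Delta)$ we obtain $\alpha_1,\dots,\alpha_r\in K_0[\Delta]_i$ and $w_b\in\omega(\operatorname{st}v_b)_{d-i}$, $1\le b\le r$, such that $(\deg_p(\alpha_aw_b))$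 is invertible. By Proposition~\ref{prop:transport}(ii), $(\deg_{p'}(s^*\alpha_a\cdot s^*w_b))$ is invertible over $K$.

\emph{Step 2: if $\rho\in K[\Delta']_i$ has class in $Q_i(\Delta')$, then $\deg_{p'}(\rho\cdot s^*w_b)=0$ for all $b$.} Let $B=\sigma^{-1}(\operatorname{st}v_b)$, the union of the $\Delta'_F$ with $F\in\operatorname{st}v_b$. With the restriction of $\sigma$ it is a topological subdivision of $\operatorname{st}v_b$, which is Buchsbaum and acyclic of dimension $d-1$ by Lemma~\ref{lem:basic}. By Lemma~\ref{lem:top} so is $B$, and Lemma~\ref{lem:Q}(1) gives $Q_i(B)=0$. For each vertex $u$ of $B$ the class of $\rho$ vanishes in $A_i(\operatorname{st}_{\Delta'}u)$, hence in $A_i(\operatorname{st}_Bu)$, as $\operatorname{st}_Bu\subseteq\operatorname{st}_{\Delta'}u$. So the class of $\rho|_B$ lies in $Q_i(B)=0$, that is, $\rho|_B\in\Theta'K[B]$. On the other hand $(s^*w_b)_G=0$ unless $\sigma(G)\in\operatorname{st}v_b$, so $s^*w_b\in\omega(B)$. The degree may be computed on $B$, where it vanishes by Lemma~\ref{lem:deg}(i).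

\emph{Step 3: counting.} If the class of $\sum_ac_as^*\alpha_a$, $c_a\in K$, lies in $Q_i(\Delta')$, then Step~2 gives $\sum_ac_a\deg_{p'}(s^*\alpha_a\cdot s^*w_b)=0$ for all $b$, and Step~1 gives $c_a=0$. Hence $\dim A_i(\Delta')/Q_i(\Delta')\ge r$, which by Lemma~\ref{lem:Q} reads $h''_i(\Delta')\ge h''_i(\Delta)$. The difference $h''_i-h_i$ depends only on $d$, $i$ and the Betti numbers, which agree. So $h_i(\Delta')\ge h_i(\Delta)$.
\end{proof}

The assumption that the $\Delta'_F$ are balls, rather than merely acyclic, was used only through Lemma~\ref{lem:top}, applied to $\Delta$ and to the stars.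

\begin{proof}[Proof of Proposition~\ref{prop:equality}]
Each $\Delta'_{\{i\}}$ is a single vertex $u_i$ with $\sigma(u_i)=\{i\}$, and these are all the vertices $u$ with $|\sigma(u)|=1$. By \eqref{eq:ends}, $h_1(\Delta')=h_1(\Delta)$ means that $\Delta'$ has no other vertices. In that case $\Delta'_F$ has the $|F|$ vertices $u_i$, $i\in F$, and dimension $|F|-1$, so it is the full simplex on them. Its only interior face is $\{u_i:i\in F\}$, which is thus the only face mapped to $F$. So $\sigma$ is the isomorphism induced by $u_i\mapsto i$. An isomorphism preserves $h$, and $h(\Delta')=h(\Delta)$ contains $h_1(\Delta')=h_1(\Delta)$. For the last assertion let $d\ge2$ and take for $L$ in Example~\ref{ex:join} a simplex with $d-2$ vertices. Then $\Delta$ is a simplex, $h(\Delta,x)=1$ and $h(\Delta',x)=1+x$, so $h_i(\Delta')=h_i(\Delta)$ for all $i\ge2$.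
\end{proof}

\section{Maps of nonzero degree}\label{sec:manifolds}

In Theorem~\ref{thm:degree} there is no $\sigma$. The fundamental cycle of $\Delta'$ replaces the coefficients $\tau_G$, and the elements of $\omega(\Delta)$ turn out to be multiples of the fundamental cycle of $\Delta$ by ring elements, which $s^*$ pulls back. The hypothesis on $s$ is needed: a constant map from the boundary of a triangle to a $4$-cycle has $h''_1=h_1$ equal to $1$ against $2$.

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
Let $C$ be $\Delta$ or $\Delta'$. It is Buchsbaum by Lemma~\ref{lem:basic}(b) and strongly connected by Lemma~\ref{lem:basic}(a). Since $d\ge2$, a ridge is nonempty, so its link is a $0$-dimensional complex with $\beta_0=1$, and the ridge lies in exactly two facets. The coefficients of a $(d-1)$-cycle on these two facets agree up to sign. By strong connectivity $H_{d-1}(C;k)$, the space of $(d-1)$-cycles, is spanned by one cycle with all coefficients nonzero. Let $\varepsilon=\sum\varepsilon_FF$ and $\varepsilon'=\sum\varepsilon'_GG$ be these cycles, viewed in $\omega(\Delta)_0$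 and $\omega(\Delta')_0$. By hypothesis $s_\#\varepsilon'=c\,\varepsilon$ with $0\ne c\in k$. Take $p,p'$ as in Section~\ref{sec:limit} for this $s$, and fix $0\le i\le d-1$.

\emph{(a) Every $w\in\omega(\Delta)_{d-i}$ has the form $\gamma\varepsilon$ with $\gamma\in K_0[\Delta]_{d-i}$.} Put $f_F=w_F/\varepsilon_F$. If facets $F,F'$ share a ridge $R$, then $[F:R]w_F|_R+[F':R]w_{F'}|_R=0$ and $[F:R]\varepsilon_F+[F':R]\varepsilon_{F'}=0$, so $f_F|_R=f_{F'}|_R$. Let $\mu$ be a monomial of degree $d-i$ with support $N\in\Delta$. Since $d-i>0$, $N$ is nonempty, so $\operatorname{lk}N$ is Cohen--Macaulay and strongly connected. Hence two facets containing $N$ are joined by facets in which consecutive ones share a ridge containing $N$, and the coefficient of $\mu$ in $f_F$ is the same for all facets $F\supseteq N$. Let $\gamma$ have these coefficients; then $\gamma_F=f_F$ for all $F$.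

\emph{(b) If $\rho\in K[\Delta']_i$ has class in $Q_i(\Delta')$ and $\gamma'\in K[\Delta']_{d-i}$, then $\deg_{p'}(\rho\gamma'\varepsilon')=0$; the same holds for $\Delta$ with $K_0$, $p$, $\varepsilon$.} For a vertex $u$ we have $\rho=\rho_1+\rho_2$ with $\rho_1\in\Theta'K[\Delta']$ and $\rho_2$ in the kernel of $K[\Delta']\to K[\operatorname{st}u]$. This kernel is spanned by monomials whose support $H$ has $H\cup u\notin\Delta'$, so $x_u\rho_2=0$ and $x_u\rho\in\Theta'K[\Delta']$. Since $d-i>0$, $\gamma'$ lies in the ideal generated by the $x_u$. So $\rho\gamma'\in\Theta'K[\Delta']$, and Lemma~\ref{lem:deg}(i) applies. The argument uses nothing specific to $\Delta'$.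

\emph{(c) For $\gamma\in K_0[\Delta]_d$, $\deg_{p'}(s^*\gamma\cdot\varepsilon')$ lies in $K_0[t]_{(t)}$ and has the value $c\deg_p(\gamma\varepsilon)$ at $t=0$.} For each facet $G$ of $\Delta'$ choose a facet $F\supseteq s(G)$. By \eqref{eq:local} the term of $G$ is $\varepsilon'_GT$, with $T$ as in Lemma~\ref{lem:limit} for $f=\gamma_F$. So the degree lies in $K\cap\mathcal O=K_0[t]_{(t)}$, and its value at $t=0$ is
\[
\sum_F\Bigl(\sum_{s(G)=F}\varepsilon'_G\operatorname{sgn}_s(G)\Bigr)\frac{\gamma_F(\ell_F)}{\det_Fe_F}.
\]
The inner sum is the coefficient $c\,\varepsilon_F$ of $F$ in $s_\#\varepsilon'$.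

Consider the functionals $\alpha\mapsto\deg_p(\alpha\gamma\varepsilon)$, $\gamma\in K_0[\Delta]_{d-i}$, on $A_i(\Delta)$. They vanish on $Q_i(\Delta)$ by (b). If the class of $\alpha$ is not in $Q_i(\Delta)$, then $\alpha|_{\operatorname{st}v}\notin\Theta K_0[\operatorname{st}v]$ for some $v$, Lemma~\ref{lem:deg}(ii) gives $w\in\omega(\operatorname{st}v)_{d-i}\subseteq\omega(\Delta)_{d-i}$ with $\deg_p(\alpha w)=1$, and $w=\gamma\varepsilon$ by (a). So the common kernel is $Q_i(\Delta)$, and there are $\alpha_a,\gamma_b$, $1\le a,b\le r=\dim A_i(\Delta)/Q_i(\Delta)$, with $(\deg_p(\alpha_a\gamma_b\varepsilon))$ invertible. By (c) the matrix $(\deg_{p'}(s^*\alpha_a\cdot s^*\gamma_b\cdot\varepsilon'))$ has entries in $K_0[t]_{(t)}$ and at $t=0$ equals $c$ times an invertible matrix, so it is invertible over $K$. If the class of $\sum_ac_as^*\alpha_a$ lies in $Q_i(\Delta')$, then (b) with $\gamma'=s^*\gamma_b$ forces all $c_a=0$. Thus $\dim A_i(\Delta')/Q_i(\Delta')\ge r$, and Lemma~\ref{lem:Q} gives $h''_i(\Delta')\ge h''_i(\Delta)$.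

For a homology sphere $\beta_j=0$ for $j<d-1$ and $\beta_{d-1}=1$. So $h''_i=h_i$ for $i\le d-1$, and $h_d=1$ for both complexes by \eqref{eq:ends}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Stanley}
Stanley, \emph{Combinatorics and Commutative Algebra}, Progress in Mathematics, Birkh\"auser Verlag, February 1996.
\texttt{http://gill.readingroo.ms/\allowbreak ENTER/\allowbreak 1\%20ebook\%20Collections/\allowbreak Z\%20-\%20More\%20books,\allowbreak \%20UNSORTED\%20Ebooks/\allowbreak 2\%20-\%20More\%20books/\allowbreak 0817638369.\allowbreak Birkhauser.\allowbreak Verlag.\allowbreak Combinatorics.\allowbreak and.\allowbreak Commutative.\allowbreak Algebra.\allowbreak Feb.1996.pdf}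

\end{thebibliography}
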